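# The diagonal flip walk on triangulations and the exponent $3/2$

## 1. The guess $n^{3/2}$, tried on polygons with four, five and six sides

Let $n\ge 2$, and let $\mathcal T_n$ be the set of triangulations of a convex $(n+2)$-gon. There are $C_n$ of them (the Catalan number), and each has $n-1$ diagonals. The diagonal flip walk moves on $\mathcal T_n$ as follows. From a triangulation $T$, choose one of its $n-1$ diagonals uniformly at random. Removing it leaves a quadrilateral; let $T'$ be the triangulation that contains the other diagonal of that quadrilateral instead (a flip). The next state is $T$ or $T'$, with probability $1/2$ each. The chain is irreducible, aperiodic and symmetric, so its stationary distribution $\pi$ is uniform on $\mathcal T_n$. With $P$ the transition matrix, the mixing time is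
$$t_{\rm mix}=\min\Big\{t:\ \max_{T\in\mathcal T_n}\|P^t(T,\cdot)-\pi\|_{TV}\le \tfrac14\Big\}.$$

How fast does $t_{\rm mix}$ grow with $n$? The problem is taken from "Problems In Catalan Mixing And Matchings". The flip graph has diameter $2n-6$ for large $n$ (Sleator, Tarjan, Thurston). The mixing time is $\Omega(n^{3/2})$ (Molloy et al.) and $O(n^5)$ (McShine and Tetali, who also bound the spectral gap below by $\Omega(1/n^4)$). A conjecture of Aldous says that $t_{\rm mix}=O(n^{3/2}\log n)$.

The answer one would first guess is that the conjecture holds: the lower bound already has exponent $3/2$, and we shall see in Section 5 that a very natural test function also produces the exponent $3/2$. Let us test the guess on small polygons, through the spectral gap. The chain is lazy, that is, $P=\frac12(\mathrm{Id}+\tilde P)$ with $\tilde P$ stochastic, so the eigenvalues of $P$ are nonnegative. The spectral gap is $\gamma=1-\lambda$, where $\lambda$ is the second largest eigenvalue, and $1/\gamma$ is the relaxation time.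

**Four sides, $n=2$.** There are two triangulations and all entries of $P$ are $\frac12$. So $\lambda=0$ and $1/\gamma=1$.

**Five sides, $n=3$.** The flip graph is a 5-cycle, and $P$ has eigenvalues $\frac12+\frac12\cos(2\pi j/5)$. So $\gamma=\frac12(1-\cos 72^\circ)=(5-\sqrt5)/8$ and $1/\gamma=8/(5-\sqrt 5)\approx 2.894$.

**Six sides, $n=4$.** Number the vertices of the hexagon by $\mathbb Z/6$ and write $ab$ for the diagonal joining $a$ and $b$. The 14 triangulations are two central triangles $C_0=\{02,24,40\}$ and $C_1=\{13,35,51\}$; six fans $F_v$ (all three diagonals at the vertex $v$); and six zigzags, for $j\in\mathbb Z/3$,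
$$Z_j^+=\{j(j{+}4),\,j(j{+}3),\,(j{+}1)(j{+}3)\},\qquad Z_j^-=\{j(j{+}2),\,j(j{+}3),\,(j{+}3)(j{+}5)\}$$
(replacing $j$ by $j+3$ gives the same sets). Flipping the three diagonals of $F_v$ leads to $C_{v\bmod 2}$, $Z_v^+$ and $Z_v^-$. Flipping the middle diagonal of $Z_j^+$ leads to $Z_{j+1}^-$, and the other two flips of $Z_j^\pm$ lead to $F_j$ and $F_{j+3}$. Let $A$ be the adjacency matrix; it commutes with the rotation by one step, so we may look for eigenfunctions that are multiplied by $\omega$ under this rotation, $\omega^6=1$. Such a function is given by values $f\omega^v$ on $F_v$, $c\,\omega^j$ on $C_j$ (possible only if $\omega^2=1$, otherwise $c=0$) and $z_\pm\omega^j$ on $Z_j^{\pm}$ (possible only if $\omega^3=1$, otherwise $z_\pm=0$).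

For $\omega=1$ and $z_+=z_-=z$, the equations are $\mu f=c+2z$, $\mu c=3f$, $\mu z=2f+z$, with characteristic polynomial $\mu^3-\mu^2-7\mu+3=(\mu-3)(\mu^2+2\mu-1)$; for $\omega=1$, $z_+=-z_-$, $f=c=0$ we get $\mu=-1$. For $\omega=-1$ the equations are $\mu f=c$, $\mu c=3f$, so $\mu=\pm\sqrt3$. For a primitive cube root of unity $\omega$ the equations are $\mu f=z_++z_-$, $\mu z_+=2f+\omega z_-$, $\mu z_-=2f+\bar\omega z_+$, with characteristic polynomial $\mu^3-5\mu+2=(\mu-2)(\mu^2+2\mu-1)$. For a primitive sixth root of unity only $f$ survives and $\mu=0$. The second largest eigenvalue of $A$ is therefore $2$. Since $P=\frac12\mathrm{Id}+\frac16A$, we get $\lambda=\frac56$ and $1/\gamma=6$.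

The ratios $\gamma^{-1}/n^{3/2}$ for $n=2,3,4$ are about $0.35$, $0.56$, $0.75$. They increase, but three cases cannot separate $n^{3/2}$ from a slightly larger power. In fact the guess is wrong.

**Theorem 1.** Let $\gamma$ be the spectral gap of the flip walk and $\varepsilon=\log_{64}(40/39)>0.006$. There is $c>0$ such that $1/\gamma\ge c\,n^{3/2+\varepsilon}$ for all $n\ge2$. Moreover $t_{\rm mix}\ge(\gamma^{-1}-1)\log 2$, so $t_{\rm mix}=\Omega(n^{3/2+\varepsilon})$, which is not $O(n^{3/2}\log n)$.

**Theorem 2.** There is $c>0$ such that $1/\gamma\ge c\,n^{3/2+1/15}$ for all $n\ge 2$, and $t_{\rm mix}=\Omega(n^{3/2+1/15})$.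

Theorem 1 already disproves the conjecture. Its proof takes Sections 2 to 8; Section 9 proves Theorem 2. No optimality of $1/15$ is claimed.

## 2. Dirichlet form, relaxation time, and two ratios of Gamma functions

Put $N=n+2\ge4$ and let $\mathcal T(N)$ be the set of triangulations of the convex $N$-gon, whose sides are labelled $0,\dots,N-1$ cyclically. A triangulation has $N-3=n-1$ diagonals. We write $\mathbb E$ for expectation with $T$ uniform on $\mathcal T(N)$ (and over whatever other randomness is present), and $\|\cdot\|_2$ for the norm with respect to the uniform measure. Let $T^d$ be the flip of $T$ at its diagonal $d$, let $\nabla_df(T)=f(T^d)-f(T)$, and put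
$$\mathcal E_N(f)=\tfrac12\,\mathbb E\sum_{d}(\nabla_df(T))^2 ,$$
the sum running over the diagonals of $T$.

For a symmetric chain, $\gamma$ is the minimum over nonconstant $F$ of $\mathcal D(F)/\mathrm{Var}(F)$, where $\mathcal D(F)=\frac12\sum_{T,T'}\pi(T)P(T,T')(F(T')-F(T))^2$. Here $P(T,T^d)=\frac1{2(n-1)}$, so $\mathcal D=\mathcal E_N/(2(n-1))$ and
$$\gamma^{-1}\ \ge\ \frac{2(n-1)\,\mathrm{Var}(F)}{\mathcal E_N(F)}\qquad\text{for every nonconstant }F. \tag{1}$$
To show that the relaxation time is large, we must find a function with variance bounded below and small energy $\mathcal E_N$.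

**From the relaxation time to the mixing time.** We claim
$$t_{\rm mix}\ge(\gamma^{-1}-1)\log 2. \tag{2}$$
Let $\varphi$ be an eigenfunction for $\lambda=1-\gamma\ge0$, so $\pi(\varphi)=0$. If $\lambda=0$ the right side of (2) is $0$. Otherwise, for every $T$ and $t$,
$$|\lambda^t\varphi(T)|=|P^t\varphi(T)-\pi(\varphi)|\le 2\|\varphi\|_\infty\max_{T'}\|P^t(T',\cdot)-\pi\|_{TV}.$$
Choose $T$ with $|\varphi(T)|=\|\varphi\|_\infty$ and $t=t_{\rm mix}$: then $\lambda^{t_{\rm mix}}\le\frac12$, that is, $t_{\rm mix}\log(1/\lambda)\ge\log2$. Since $\log(1/\lambda)\le\frac1\lambda-1=\frac{1-\lambda}{\lambda}$, we get $t_{\rm mix}\ge\frac{\lambda}{1-\lambda}\log2=(\gamma^{-1}-1)\log2$.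

**Two ratios.** For $x\ge4$ put
$$\rho(x)=\frac{\Gamma(x-\frac32)}{\Gamma(x-2)},\qquad \sigma(x)=\frac{\Gamma(x-2)}{\Gamma(x-\frac52)} .$$
They behave like $\sqrt x$, and we need explicit bounds. Log-convexity of $\Gamma$ gives $\Gamma(y+\frac12)^2\le\Gamma(y)\Gamma(y+1)=y\,\Gamma(y)^2$ and, for $y>\frac12$, $\Gamma(y)^2\le\Gamma(y-\frac12)\Gamma(y+\frac12)=\Gamma(y+\frac12)^2/(y-\frac12)$. Hence $\sqrt{y-\frac12}\le\Gamma(y+\frac12)/\Gamma(y)\le\sqrt y$ for $y>\frac12$. Taking $y=x-2$ and $y=x-\frac52$,
$$\sqrt{x-\tfrac52}\le\rho(x)\le\sqrt{x-2},\qquad \sqrt{x-3}\le\sigma(x)\le\sqrt{x-\tfrac52}. \tag{3}$$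

## 3. Restricting a triangulation to some of its sides

We build functions on $\mathcal T(N)$ from functions on $\mathcal T(m)$ with $m<N$ by forgetting most of the sides. This section defines the forgetting map and computes its law.

**Definition (edges and dual tree).** An edge of $T$ is a diagonal or a side. The dual plane tree of $T$ has the triangles as nodes of degree 3, the sides as leaves, and the $2N-3$ edges of $T$ as tree edges. An edge of $T$ splits the set of sides into two classes (for a side $s$: $\{s\}$ and the rest), and a triangle splits it into three.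

We draw the tree hanging from the leaf $0$, so that a triangulation becomes a plane binary tree with leaves $1,\dots,N-1$ from left to right, written with brackets. For instance, the two triangulations of the square are $((1\,2)\,3)$ and $(1\,(2\,3))$. A flip is a rotation $((X\,Y)\,Z)\leftrightarrow(X\,(Y\,Z))$ at some place in the tree. Conversely, a plane tree with all inner nodes of degree 3 and a marked leaf $0$ is the dual tree of exactly one triangulation of a polygon with labelled sides.

**Definition (restriction).** Let $4\le m\le N$ and let $S$ be an $m$-set of sides containing side $0$. A triangle of $T$ is branching if all three of its classes meet $S$. An edge of $T$ is essential if both its classes meet $S$. The essential edges form the subtree of the dual tree spanned by the leaves in $S$; a triangle on this subtree has degree 3 in it if it is branching and degree 2 otherwise. Suppressing the nodes of degree 2 leaves the dual tree of a triangulation $\tau=\tau_S(T)\in\mathcal T(m)$, in which side $0$ corresponds to side $0$.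

Each of the $2m-3$ edges $e$ of $\tau$ (diagonals and sides) corresponds to a path of essential edges of $T$. Let $\ell_e\ge1$ be the number of essential edges in this path, the length of $e$. The path passes through $\ell_e-1$ nonbranching triangles. Each of them carries, on one of the two sides of the path, a pendant: a plane binary tree with $k\ge1$ leaves, all of them sides of the polygon that are not in $S$. Orient all paths away from side $0$; then "left" and "right" of a path make sense. The sequence of pendants along the path, each with its side, is the decoration of $e$.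

**Example 1.** Let $N=6$, $T=((1\,(2\,3))\,(4\,5))$ and $S=\{0,1,3,5\}$. The triangle at $(2\,3)$ is nonbranching with pendant $2$ on the left, the triangle at $(4\,5)$ is nonbranching with pendant $4$ on the left, and the other two triangles are branching. So $\tau=((s_1s_2)s_3)$ with $s_1,s_2,s_3$ coming from sides $1,3,5$. The edges to $s_2$ and $s_3$ have length 2; the root edge, the diagonal, and the edge to $s_1$ have length 1.

From now on $S$ is uniform among the $m$-sets of sides containing $0$, and independent of $T$.

**Proposition 3.** The map $(T,S)\mapsto(\tau,\text{decorations})$ is a bijection onto the pairs consisting of an arbitrary $\tau\in\mathcal T(m)$ and arbitrary decorations of its $2m-3$ edges with $N-m$ pendant leaves in total.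

*Proof.* The inverse subdivides each edge of the dual tree of $\tau$, attaches the pendants on the prescribed sides, and takes for $S$ the leaves of $\tau$. $\square$

All pairs $(T,S)$ are equally likely, so all pairs ($\tau$, decorations) are equally likely, and probabilities become quotients of coefficients. The generating function of pendants by number of leaves is $c(x)=\sum_{k\ge1}C_{k-1}x^k=\frac{1-\sqrt{1-4x}}2$. An edge of length $\ell$ has decorations counted by $(2c)^{\ell-1}$ (the factor 2 is the choice of side). Summing over $\ell$ gives $(1-2c)^{-1}=(1-4x)^{-1/2}$ for one edge of arbitrary length. We draw three conclusions.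

First, $\tau$ is uniform on $\mathcal T(m)$ and independent of the decorations, because the number of families of decorations is the same for all $\tau$. The number of decorations with prescribed lengths is $[x^{N-m}](2c)^{\sum_e(\ell_e-1)}$, so
$$P(\tau,\ell)=\frac{w\big(\sum_e\ell_e\big)}{|\mathcal T(m)|}\quad\text{for some function }w. \tag{4}$$
In particular the law of $\ell$ given $\tau$ is exchangeable. Given $(\tau,\ell)$, the sides (left or right) of the pendants are independent and uniform.

Second, use $[x^k](1-4x)^{-a}=4^k\,\Gamma(k+a)/(\Gamma(a)\,k!)$ with $k=N-m$. Requiring $\ell_e=1$ removes one of the $2m-3$ factors $(1-4x)^{-1/2}$, so for any edge $e$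
$$p_1:=P(\ell_e=1\mid\tau)=\frac{[x^{N-m}](1-4x)^{-(m-2)}}{[x^{N-m}](1-4x)^{-(m-3/2)}}=\frac{\Gamma(N-2)\,\Gamma(m-\frac32)}{\Gamma(m-2)\,\Gamma(N-\frac32)}=\frac{\rho(m)}{\rho(N)} .\tag{5}$$
As a check, for $m=4$, $N=5$ there are $5\cdot2=10$ decorations, and $8$ of them leave a given edge with length 1; indeed $\rho(4)/\rho(5)=\frac45$.

Third, for two edges $e\ne e'$ the same computation with one more factor removed gives
$$u:=P(\ell_{e'}=1\mid \ell_e=1,\tau)=\frac{[x^{N-m}](1-4x)^{-(m-5/2)}}{[x^{N-m}](1-4x)^{-(m-2)}}=\frac{\sigma(m)}{\sigma(N)}\le\sqrt{\frac{m-5/2}{N-3}} .\tag{6}$$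

## 4. One flip of $T$, seen from $(\tau,\ell)$

Let $d$ be a diagonal of $T$. Let $g_1,\dots,g_4$ be the sides of its quadrilateral in cyclic order, and let $A_1,\dots,A_4$ be the sets of sides of the polygon that lie behind $g_1,\dots,g_4$. Say $d$ separates $A_1\cup A_2$ from $A_3\cup A_4$. The new diagonal $d'$ separates $A_2\cup A_3$ from $A_4\cup A_1$. So the triangles $(g_1,g_2,d)$ and $(g_3,g_4,d)$ are replaced by $(g_2,g_3,d')$ and $(g_4,g_1,d')$. The type of $(T,S,d)$ is the number of $A_j$ that meet $S$; it is at least 1. The reversal
$$(T,S,d)\mapsto(T^d,S,d')$$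
is an involution that preserves the type and the uniform measure on triples. Write $\tau',\ell'$ for the quantities belonging to $(T^d,S)$.

**Type 4.** Both triangles at $d$ are branching, so $d$ alone is the whole path of a diagonal $e$ of $\tau$, with $\ell_e=1$. Conversely, a diagonal $e$ of $\tau$ with $\ell_e=1$ has as its path a single edge $d$ between two branching triangles, so it arises from exactly one $d$, of type 4. The flip gives $\tau'=\tau^e$, with $\ell$ unchanged (the new diagonal of $\tau$ keeps the name $e$ and has length 1).

**Type 3.** Shifting the numbering by two, or exchanging $1\leftrightarrow2$ and $3\leftrightarrow4$, does not change $d$, so we may assume that $A_1$ is the class that misses $S$. Before the flip, $(d,g_3,g_4)$ is branching, with classes $A_1\cup A_2,A_3,A_4$, and $(g_1,g_2,d)$ is nonbranching with its pendant at $g_1$. After the flip, $(g_2,g_3,d')$ is branching, with classes $A_2,A_3,A_4\cup A_1$, and $(g_4,g_1,d')$ is nonbranching with its pendant at $g_1$. Let $\Delta$ be the triangle of $\tau$ that corresponds to the branching one, and let $e_1,e_3,e_2$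 be the sides of $\Delta$ whose paths contain $g_2,g_3,g_4$ respectively. Before the flip the path of $e_1$ contains $g_2$ and $d$; after it, $d$ is lost. The path of $e_2$ contains $g_4$ before, and $g_4$ and $d'$ after. So
$$\tau'=\tau,\qquad \ell'_{e_1}=\ell_{e_1}-1\ge1,\qquad \ell'_{e_2}=\ell_{e_2}+1\ge2,\qquad\text{other lengths unchanged.}$$
In words: the pendant on $e_1$ nearest to $\Delta$, which lies on the side of the path facing $e_2$, moves to $e_2$. We call $e_1$ the donor and $e_2$ the receiver. The edge $d$ is an extremal edge of the path of $e_1$, meaning that it is incident to the branching triangle at an end of the path, and $\ell_{e_1}\ge2$. Reversal exchanges donor and receiver.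

**Type 2.** If exactly $A_1,A_2$ meet $S$, one path changes from $\dots g_1,g_2\dots$ to $\dots g_1,d',g_2\dots$; similarly for $A_3,A_4$ with $g_3,g_4$. If exactly $A_2,A_3$, or $A_4,A_1$, meet $S$, the change is the reverse one. If two opposite classes meet $S$, then $d$ is replaced by $d'$ in one path and no length changes. So $\tau'=\tau$, and at most one length changes, between values that are both at least $2$.

**Type 1.** All essential edges lie strictly inside the one outer part that meets $S$, so $\tau'=\tau$ and $\ell'=\ell$.

## 5. Averaging over $S$ gives the exponent $3/2$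

The first test function that comes to mind is: take a function of small triangulations, restrict $T$ to a random $S$, evaluate, and average over $S$. For $f:\mathcal T(m)\to\mathbb R$ define
$$(Qf)(T)=\mathbb E_S f(\tau_S(T)),\qquad Q=Q_{m\to N}.$$

**Proposition 4.** $\mathcal E_N(Qf)\le p_1\,\mathcal E_m(f)$ and $\|Qf\|_2\le\|f\|_2$. Moreover $Q_{m'\to N}Q_{m\to m'}=Q_{m\to N}$ for $m\le m'\le N$.

*Proof.* By Jensen, $\mathbb E\sum_d(\nabla_dQf)^2\le\mathbb E\sum_d(f(\tau')-f(\tau))^2$, where the right side is an expectation over $(T,S)$. By Section 4 only type 4 contributes, and there each diagonal $e$ of $\tau$ with $\ell_e=1$ contributes $(\nabla_ef(\tau))^2$ once. By (5) and the uniformity of $\tau$,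
$$\mathbb E\sum_d(f(\tau')-f(\tau))^2=\mathbb E\sum_{e:\ \ell_e=1}(\nabla_ef(\tau))^2=2p_1\,\mathcal E_m(f). \tag{7}$$
The contraction property is Jensen again, since $\tau_S(T)$ is uniform. For the last claim, a uniform $m$-subset of a uniform $m'$-subset (all containing $0$) is uniform. Restriction is transitive, because the tree spanned by the smaller set lies in the tree spanned by the larger one, and suppressing nodes of degree 2 in two rounds or in one round gives the same result. $\square$

Start from the simplest nonconstant function. Let $g:\mathcal T(4)\to\{\pm1\}$ be $+1$ if the diagonal separates sides $\{1,2\}$ from $\{3,0\}$, that is, on the shape $((s_1s_2)s_3)$, and $-1$ on $(s_1(s_2s_3))$. Then $\mathcal E_4(g)=\frac12\cdot2^2=2$. Put $G_N=Q_{4\to N}\,g$.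

**Example 2.** For $N=5$, average $g$ over the four ways of deleting one of the leaves $1,2,3,4$. The values of $G_5$ are $1$ on $(((12)3)4)$, $\frac12$ on $((1(23))4)$, $-\frac12$ on $(1((23)4))$, $-1$ on $(1(2(34)))$ and $0$ on $((12)(34))$. In this order the five triangulations form the flip cycle. So $\mathrm{Var}(G_5)=\frac15(1+\frac14+\frac14+1)=\frac12$. The squared differences along the cycle are $\frac14,1,\frac14,1,1$, so $\mathcal E_5(G_5)=\frac12\cdot\frac25\cdot\frac72=\frac7{10}$. This is indeed at most $p_1\mathcal E_4(g)=\frac45\cdot2$. Inequality (1) gives $1/\gamma\ge 4\cdot\frac12\cdot\frac{10}7=\frac{20}7\approx2.857$, close to the true value $2.894$.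

We need that the variance of $G_N$ does not vanish as $N$ grows.

**Lemma 5.** $\mathrm{Var}(G_N)\ge 2/35$ for all $N\ge4$.

*Proof.* **Step 1. Reduction to $N\to\infty$.** The purpose is to replace all $N$ by one limit. The reflection that fixes side $0$ changes the sign of $g$, so $\mathbb EG_N=0$. Since $G_{N'}=Q_{N\to N'}G_N$ for $N'\ge N$ and $Q$ is a contraction, $\mathbb EG_N^2$ is nonincreasing in $N$. So it suffices to show $\mathbb EG_N^2\to2/35$.

**Step 2. Reduction to a count in the 7-gon.** We turn the limit into a finite sum. We have $\mathbb EG_N^2=\mathbb E\,g(\tau_S(T))\,g(\tau_{S'}(T))$ with $S,S'$ independent of each other and of $T$. The event $S\cap S'=\{0\}$ has probability tending to $1$, and $|g|\le1$, so we may condition on it. Then the restriction $U$ of $T$ to $S\cup S'$ is uniform on $\mathcal T(7)$. Independently of $U$, $S$ is a uniform 4-set of the sides of the 7-gon containing $0$, and $S'$ consists of $0$ and the three other sides. Apply Proposition 3 with $m=4$, $N=7$ to $(U,S)$: the pair is a shape of $\tau_S$ together with a decoration, all equally likely.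 By reflection symmetry the conditional expectation of the product is the mean of $g(\tau_{S'})$ over the decorations of the one shape $((s_1s_2)s_3)$. Their number is
$$[x^3](1-4x)^{-5/2}=\frac{4^3}{3!}\cdot\frac52\cdot\frac72\cdot\frac92=420 .$$
The three leaves of $S'\setminus\{0\}$ are exactly the pendant leaves.

**Step 3. The count.** We add the signs $g(\tau_{S'})$ over the 420 decorations, sorted by how the three pendant leaves are distributed over the edges. Call the edges $r$ (root edge), $i$ (internal edge), and $1,2,3$ (leaf edges); $1,2$ hang below $i$, and $3$ hangs on the right of the top node. An edge has $[x^k](1-4x)^{-1/2}=\binom{2k}k$ decorations with $k$ leaves, that is, $2$, $6$, $20$ for $k=1,2,3$.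

All three leaves on one edge ($5\cdot20=100$ decorations): reflecting the decoration reflects the shape of the three leaves, so the signed sum is $0$.

Two leaves $p,p'$ on $e$ and one leaf $z$ on $e'\ne e$ ($20\cdot12=240$ decorations, $12$ for each ordered pair $(e,e')$). If $e'$ is an ancestor of $e$, then $z$ splits off first; on the left it gives $(z(pp'))$, sign $-1$, and on the right $((pp')z)$, sign $+1$. The sum is $0$. If $e'$ is a descendant of $e$, a two-leaf pendant on $e$ gives $((pp')z)$, sign $+1$, when on the left, and sign $-1$ when on the right; for two single pendants, the upper one decides, and from top to bottom LL, LR give $-1$ while RL, RR give $+1$. The sum is $0$. If $e,e'$ are incomparable, all 12 give $+1$ when $e$ is to the left of $e'$, and all 12 give $-1$ when $e$ is to the right. Summing over the two choices of which edge of the pair carries two leaves gives $0$.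

One leaf on each of three edges ($10\cdot8=80$ decorations). If $r$ is among the edges, or if the triple is $\{i,1,2\}$, the top pendant (on $r$, respectively on $i$) gives $-1$ when on the left and $+1$ when on the right; the sum is $0$. In the remaining triples $\{i,1,3\}$, $\{i,2,3\}$, $\{1,2,3\}$ the first two leaves lie to the left below the top node and the third lies to the right, so the shape is always $((\cdot\,\cdot)\,\cdot)$, and each triple contributes $+8$.

The total is $24$, and $24/420=2/35$. $\square$

By Proposition 4 and (5), $\mathcal E_N(G_N)\le2\rho(4)/\rho(N)$, and (1), (3) and Lemma 5 give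
$$\gamma^{-1}\ge 2(n-1)\cdot\frac{2}{35}\cdot\frac{\sqrt{n-1/2}}{2\rho(4)},$$
which is of order $n^{3/2}$.

Here the approach stops, and it is worth seeing exactly where. Before Jensen, the energy on pairs $(T,S)$ is equal to $p_1\mathcal E_m(f)$, by (7). If we lift in stages $4=m_0<m_1<\dots<m_k=N$, the factors multiply to
$$\frac{\rho(m_0)}{\rho(m_1)}\cdot\frac{\rho(m_1)}{\rho(m_2)}\cdots\frac{\rho(m_{k-1})}{\rho(m_k)}=\frac{\rho(4)}{\rho(N)},$$
which is what one stage gives; and by transitivity the function is also the same. So this estimate yields $n^{3/2}$ and nothing more. What we would like is an additional factor $\theta<1$ each time the size is multiplied by a fixed number $\Lambda$. There are about $\log_\Lambda N$ stages, so such a factor would gain a power $N^{\log_\Lambda(1/\theta)}$.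

## 6. Active diagonals: flipping in advance what one flip of $T$ can flip

The function $(T,S)\mapsto f(\tau_S(T))$ changes only under flips of type 4, at diagonals $e$ of $\tau$ with $\ell_e=1$, and there it changes by the full amount $\nabla_ef(\tau)$. We soften this jump. When $\ell_e=1$, replace $f(\tau)$ by $(1-q)f(\tau)+q f(\tau^e)$. The jump at $e$ is then multiplied by $1-2q$, and its square drops by the fraction $4q-4q^2$. There is a price: the modified function now depends on whether $\ell_e=1$, and flips of type 3 change lengths. Such a flip produces a new jump of size $q|\nabla_ef|$, whose square is of order $q^2$. The saving is of first order in $q$ and the cost of second order, so for small $q$ the saving wins, provided that we control how many type-3 flips can affect one $e$.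

One more obstacle: if two diagonals of length 1 lie in a common triangle, flipping both is ambiguous. In the pentagon, starting from $((12)(34))$, flipping first one diagonal and then the other leads to $((1(23))4)$ or to $(1((23)4))$, depending on the order. We therefore soften only at diagonals of length 1 all of whose neighbors are longer.

**Definition (adjacent, active).** Two edges of $\tau$ are adjacent if they are distinct sides of a common triangle of $\tau$. Let $\mathcal N(e)$ be the set of edges adjacent to $e$; for a diagonal it consists of the four sides of its quadrilateral, and for a side it has two elements. A diagonal $e$ of $\tau$ is active if $\ell_e=1$ and $\ell_{e'}\ge2$ for all $e'\in\mathcal N(e)$. Let $I=I(\tau,\ell)=I(T,S)$ be the set of active diagonals.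

In Example 1 the diagonal has length 1 but is not active, since the root edge has length 1 too.

Two active diagonals are never adjacent. So for $K\subset I$ the diagonals in $K$ lie in quadrilaterals with disjoint interiors and can be flipped simultaneously; the result is $\tau^K$. A flipped diagonal keeps its name and its length.

**Example 3.** Let $N=8$, $m=4$, $T=(1\,(((2\,3)(4\,5))\,(6\,7)))$ and $S=\{0,3,5,7\}$. Then $\tau=((s_1s_2)s_3)$. Its diagonal $i$ has length 1, and each of its four sides $r,s_1,s_2,s_3$ has length 2, with a single pendant leaf $1,2,4,6$ respectively. So $I=\{i\}$. With $f=g$ the softened value is $(1-q)-q=1-2q$. The triangulation $T$ has five diagonals. One is the path of $i$; flipping it changes the softened value to $-(1-2q)$. The other four are extremal edges of the four sides of $\tau$; flipping one of them moves a pendant, and the donor then has length 1, so $i$ is no longer active and the value becomes $g(\tau)=1$. For example, $((2\,3)(4\,5))\to(2\,(3\,(4\,5)))$ moves the pendant $2$ from $s_1$ to $i$. The sum of squared changes at this $(T,S)$ was $4$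 without softening. With softening it is $4(1-2q)^2+4(2q)^2=4-16q+32q^2$, which is smaller than $4$ for $0<q<\frac12$.

Put $p_2=P(e\in I\mid\tau)$. Since the law of $\ell$ given $\tau$ is exchangeable, $p_2$ depends neither on the diagonal $e$ nor on $\tau$. A union bound over the four neighbors gives
$$p_2\ge(1-4u)\,p_1. \tag{8}$$

Fix $q\in(0,\frac12]$. Let $M$ be the following Markov kernel on pairs $(\tau,\ell)$: choose $K\subset I(\tau,\ell)$ containing each element independently with probability $q$, and move to $(\tau^K,\ell)$.

**Lemma 6.** A step of $M$ does not change the set of active diagonals, nor $\mathcal N(e)$ for $e$ active, nor the set of diagonals of length 1. The kernel $M$ is symmetric and leaves the law $P(\tau,\ell)$ of (4) invariant.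

*Proof.* Lengths and the set of names of diagonals do not change, which gives the claim on diagonals of length 1. For the rest we go through the edges of $\tau$. If $e\in K$, none of the four sides of its quadrilateral is active, so none is flipped; the quadrilateral and $\mathcal N(e)$ are unchanged, and $e$ stays active. If $e\in I\setminus K$, then $e$ is adjacent to no element of $K$, so its triangles and $\mathcal N(e)$ are unchanged, and $e$ stays active. If $e'\notin K$ is a side of the quadrilateral of some $e\in K$, then $e'$ is adjacent to $e$ before and after, and $\ell_e=1$, so $e'$ is inactive before and after. All other edges keep their triangles, hence their status. So $I(\tau^K,\ell)=I(\tau,\ell)$. From $(\tau^K,\ell)$ the same choice $K$ leads back to $(\tau,\ell)$, with the same probability $q^{|K|}(1-q)^{|I|-|K|}$, so $M$ is symmetric. As $P(\tau,\ell)$ depends only on $\sum_e\ell_e$, which is unchanged, it is invariant. $\square$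

Next we record how $I$ reacts to a flip of $T$. Let $I'$ be the active set of $(T^d,S)$.

**Lemma 7.** For flips of types 1, 2 and 4, $I'=I$. For a flip of type 3 with donor $e_1$ and receiver $e_2$: if $e\in I\setminus I'$, then $e\in\mathcal N(e_1)$, and if moreover $e\ne e_2$, then $\ell_{e_1}=2$ and $e$ has length 1 before and after. Consequently:

(a) $|I\setminus I'|\le2$;

(b) for given $(T,S)$ and $e\in I$ there are at most $8$ diagonals $d$ of type 3 with $e\in I\setminus I'$.

*Proof.* Activity depends only on $\tau$ and on which lengths equal 1. Types 1 and 2 change neither. For type 4, at the diagonal $e$ with $\ell_e=1$: the four sides of the quadrilateral of $e$ are adjacent to $e$ before and after, so they are inactive both times; $e$ keeps $\mathcal N(e)$; all other edges keep their triangles. So $I'=I$.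

For type 3, $\tau'=\tau$. Let $e\in I\setminus I'$. Since $\ell_e=1$ and $\ell_{e_1}\ge2$, $e\ne e_1$. If $e=e_2$, then $e\in\mathcal N(e_1)$, since both are sides of $\Delta$. If $e\ne e_2$, then $\ell'_e=\ell_e=1$, so $e$ lost its activity because some edge of $\mathcal N(e)$ acquired length 1; the only edge whose length decreases is $e_1$. So $e_1\in\mathcal N(e)$ and $\ell_{e_1}=2$.

(a) All elements of $I\setminus I'$ lie in $\mathcal N(e_1)$. At each end of $e_1$ that is a triangle of $\tau$ (two ends if $e_1$ is a diagonal, one if it is a side) the two other edges are mutually adjacent, so at most one of them is active. (b) The donor $e_1$ is one of the four elements of $\mathcal N(e)$, and $d$ is one of the at most two extremal edges of its path. $\square$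

## 7. Energy and displacement of the smoothed lift

For $f:\mathcal T(m)\to\mathbb R$ and a set $J$ of pairwise nonadjacent diagonals of $\tau$, let $f_J(\tau)=\mathbb E_{K\subset J}f(\tau^K)$, where $K$ contains each element of $J$ independently with probability $q$. Define
$$(Rf)(T)=\mathbb E_S\,f_{I(T,S)}(\tau_S(T)).$$

**Proposition 8.** For $4\le m\le N$ and $q\in(0,\frac12]$:

(i) $\mathcal E_N(Rf)\le\Big[p_1-\Big(4q-4q^2-\frac{64q^2}{1-q}\Big)p_2\Big]\mathcal E_m(f)$;

(ii) $\|Rf-Qf\|_2^2\le q\,p_1\,\mathcal E_m(f)$.

*Proof of (i).* By Jensen, $2\mathcal E_N(Rf)=\mathbb E\sum_d(\nabla_dRf)^2\le\mathbb E\sum_d\delta_d^2$ with $\delta_d=f_{I'}(\tau')-f_I(\tau)$, where the right-hand expectation is over $(T,S)$. For types 1 and 2, $\tau'=\tau$ and $I'=I$, so $\delta_d=0$. We treat types 4 and 3, then add up. Abbreviate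
$$D_e=\mathbb E_{K\subset I}(\nabla_ef(\tau^K))^2,$$
a quantity that depends only on $(\tau,\ell)$ and $e$.

**Step 1. Type 4 at an active diagonal.** Here we collect the saving. Let $e\in I$ be the diagonal of $\tau$ belonging to $d$; so $\tau'=\tau^e$, $I'=I$. Split according to whether $e\in K$:
$$f_I(\tau)=\mathbb E_{K\subset I\setminus e}\big[(1-q)f(\tau^K)+q f(\tau^{K\cup e})\big],\qquad f_I(\tau^e)=\mathbb E_{K\subset I\setminus e}\big[(1-q)f(\tau^{K\cup e})+q f(\tau^{K})\big].$$
Subtracting, $\delta_d=(1-2q)\,\mathbb E_{K\subset I\setminus e}\nabla_ef(\tau^K)$. By Jensen, and since $(\nabla_ef)^2$ does not change when $e$ is flipped,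
$$\delta_d^2\le(1-2q)^2D_e .$$

**Step 2. Type 4 at an inactive diagonal.** Here we check that nothing is lost. Let $\ell_e=1$ and $e\notin I$. No element of $I$ is adjacent to $e$, because active diagonals have only neighbors of length at least $2$. So flipping $e$ commutes with flipping any $K\subset I$, that is, $(\tau^e)^K=(\tau^K)^e$. Hence $\delta_d=\mathbb E_{K\subset I}\nabla_ef(\tau^K)$ and $\delta_d^2\le D_e$.

**Step 3. Type 3.** Here we bound the cost. Now $\tau'=\tau$ and
$$\delta_d=(f_{I'}-f_{I\cap I'})(\tau)-(f_I-f_{I\cap I'})(\tau).$$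
Reversal exchanges $I$ and $I'$, so the squares of the two brackets have equal total expectation. With $(a-b)^2\le2a^2+2b^2$,
$$\mathbb E\sum_{d\text{ type }3}\delta_d^2\le4\,\mathbb E\sum_{d\text{ type }3}(f_I-f_{I\cap I'})^2(\tau).$$
Pass from $I\cap I'$ to $I$ by adding the elements of $I\setminus I'$, at most two by Lemma 7(a), one at a time. Adding $e$ to a set $J$ changes the value by
$$f_{J\cup e}(\tau)-f_J(\tau)=q\,\mathbb E_{K\subset J}\nabla_ef(\tau^K). \tag{9}$$
The square of a sum of at most two such terms is at most twice the sum of the squares, and each square is at most $q^2\,\mathbb E_{K\subset J}(\nabla_ef(\tau^K))^2$. It remains to replace $\mathbb E_{K\subset J}$ by $\mathbb E_{K\subset I}$. The set $J$ is $I$ without $e$ and without at most one further element $e'$. Inserting $e$ changes nothing, since $(\nabla_ef(\tau^K))^2$ does not depend on whether $e\in K$. Inserting $e'$ costs at most a factor $(1-q)^{-1}$, because $e'\notin K$ has probability $1-q$: for $h\ge0$, $\mathbb E_{K\subset J}h\le(1-q)^{-1}\,\mathbb E_{K\subset J\cup e'}h$. So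
$$(f_I-f_{I\cap I'})^2(\tau)\le\frac{2q^2}{1-q}\sum_{e\in I\setminus I'}D_e .$$
By Lemma 7(b) each $e\in I$ is counted for at most $8$ diagonals $d$. Hence
$$\mathbb E\sum_{d\text{ type }3}\delta_d^2\le\frac{64q^2}{1-q}\,\mathbb E\sum_{e\in I}D_e .$$

**Step 4. Summation.** We must express the sums of $D_e$ by $\mathcal E_m(f)$; this is what the invariance is for. Consider $h(\tau,\ell)=\sum_{e\in I}(\nabla_ef(\tau))^2$. Since $I$ is preserved by $M$, $\sum_{e\in I}D_e=\mathbb E_{K\subset I}h(\tau^K,\ell)=Mh(\tau,\ell)$. By Lemma 6, $\mathbb E\,Mh=\mathbb E\,h$, and since $P(e\in I\mid\tau)=p_2$ for every diagonal of the uniform triangulation $\tau$,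
$$\mathbb E\sum_{e\in I}D_e=\mathbb E\sum_{e\in I}(\nabla_ef(\tau))^2=2p_2\,\mathcal E_m(f).$$
The set of diagonals $e\notin I$ with $\ell_e=1$ is also preserved by $M$, so in the same way
$$\mathbb E\sum_{e\notin I,\ \ell_e=1}D_e=2(p_1-p_2)\,\mathcal E_m(f).$$
Each diagonal of length 1 arises from exactly one $d$ of type 4. Adding Steps 1 to 3,
$$\mathcal E_N(Rf)\le\Big[(p_1-p_2)+(1-2q)^2p_2+\frac{64q^2}{1-q}\,p_2\Big]\mathcal E_m(f),$$
and $(1-2q)^2=1-4q+4q^2$ gives (i).

*Proof of (ii).* **Step 5. Displacement in terms of energy.** The purpose is to show that smoothing moves the lifted function only a little. By Jensen, $\|Rf-Qf\|_2^2\le\mathbb E(f_I(\tau)-f(\tau))^2=\|(1-M)f\|^2$, where $f$ is viewed as a function of $(\tau,\ell)$ and the last norm is for the law $P(\tau,\ell)$. By Lemma 6 the state space is partitioned into orbits $\{(\tau^K,\ell):K\subset I\}\cong\{0,1\}^I$, the law is constant on each orbit, and on the orbit $M$ flips each coordinate independently with probability $q$. So the Walsh functions $\chi_A$, $A\subset I$, are eigenfunctions of $M$ with eigenvalues $(1-2q)^{|A|}\in[0,1]$.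 Write $f=\sum_A\hat f(A)\chi_A$ on the orbit, with norms and inner products for the uniform measure on the orbit. Flipping $e$ changes the sign of exactly the $\chi_A$ with $A\ni e$, so $\|\nabla_ef\|^2=4\sum_{A\ni e}\hat f(A)^2$. The eigenvalues of $1-M$ lie in $[0,1]$, and $1-(1-2q)^{|A|}\le2q|A|$. Therefore
$$\|(1-M)f\|^2\le\langle f,(1-M)f\rangle\le2q\sum_A|A|\hat f(A)^2=\frac q2\sum_{e\in I}\|\nabla_ef\|^2 .$$
Averaging over the orbits gives at most $\frac q2\cdot2p_2\,\mathcal E_m(f)\le q\,p_1\,\mathcal E_m(f)$. $\square$

The bracket in (i) is smaller than $p_1$ as soon as $p_2>0$ and $q$ is small. To gain a constant fraction of $p_1$ we need $p_2$ comparable with $p_1$. By (8) this holds when $u$ is well below $\frac14$, and by (6) a large constant ratio $N/m$ suffices.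

**Corollary 9.** Let $N=64m$ and $q=\frac1{40}$. Then
$$\rho(64m)\,\mathcal E_{64m}(Rf)\le\tfrac{39}{40}\,\rho(m)\,\mathcal E_m(f),\qquad \mathcal E_{64m}(Rf)\le\tfrac18\,\mathcal E_m(f),\qquad \|Rf-Qf\|_2^2\le\tfrac1{320}\,\mathcal E_m(f).$$

*Proof.* By (5) and (3), $p_1\le\sqrt{(m-2)/(64m-\frac52)}\le\frac18$. By (6), $u\le\sqrt{(m-\frac52)/(64m-3)}\le\frac18$, so $p_2\ge p_1/2$ by (8). Moreover $4q-4q^2=0.0975$ and $\frac{64q^2}{1-q}=0.04\cdot\frac{40}{39}<0.0411$, so $4q-4q^2-\frac{64q^2}{1-q}>\frac1{20}$. The bracket in Proposition 8(i) is at most $p_1-\frac1{20}\cdot\frac{p_1}2=\frac{39}{40}p_1$, and $p_1=\rho(m)/\rho(64m)$. This gives the first two bounds. The third is Proposition 8(ii) with $q\,p_1\le\frac1{40}\cdot\frac18=\frac1{320}$. $\square$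

## 8. Smoothing at every scale $4\cdot64^k$: proof of Theorem 1

Let $q=\frac1{40}$, $m_k=4\cdot64^k$, $f_0=g$, and $f_k=Rf_{k-1}:\mathcal T(m_k)\to\mathbb R$, where $R$ lifts from $m_{k-1}$ to $m_k$. Since $\mathcal E_4(g)=2$, Corollary 9 gives
$$\rho(m_k)\,\mathcal E_{m_k}(f_k)\le\Big(\frac{39}{40}\Big)^k\cdot2\rho(4),\qquad \mathcal E_{m_k}(f_k)\le2\cdot8^{-k}. \tag{10}$$
Given $N\ge4$, let $k=\lfloor\log_{64}(N/4)\rfloor$, so $m_k\le N$, and let $F=Q_{m_k\to N}f_k$.

**Step 1. The energy of $F$.** This is where the power is gained. By Proposition 4, (5) and (10),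
$$\mathcal E_N(F)\le\frac{\rho(m_k)}{\rho(N)}\,\mathcal E_{m_k}(f_k)\le\frac{2\rho(4)\,(39/40)^k}{\rho(N)} .$$

**Step 2. The variance of $F$.** We show that the repeated smoothing does not destroy the variance, by comparing $F$ with $G_N$. By transitivity of $Q$ the following sum telescopes:
$$F-G_N=\sum_{j=1}^kQ_{m_j\to N}\big(f_j-Q_{m_{j-1}\to m_j}f_{j-1}\big).$$
Since $Q$ is a contraction, Corollary 9 and (10) give
$$\|F-G_N\|_2\le\sum_{j\ge0}\Big(\frac{2\cdot8^{-j}}{320}\Big)^{1/2}=\frac{\sqrt{1/160}}{1-8^{-1/2}}\le0.0791\cdot1.55<0.123 .$$
The standard deviation is a seminorm bounded by $\|\cdot\|_2$, so with Lemma 5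
$$\mathrm{Var}(F)^{1/2}\ge\sqrt{2/35}-0.123>0.239-0.123=0.116,\qquad \mathrm{Var}(F)>\tfrac1{100}.$$

**Step 3. Conclusion.** It remains to insert both bounds into (1). Since $k>\log_{64}(N/4)-1$,
$$\Big(\frac{39}{40}\Big)^k\le\frac{40}{39}\Big(\frac{39}{40}\Big)^{\log_{64}(N/4)}=\frac{40}{39}\Big(\frac N4\Big)^{-\varepsilon},\qquad\varepsilon=\log_{64}\frac{40}{39}>0.006 .$$
Also $\rho(N)\ge\sqrt{N-5/2}=\sqrt{n-1/2}$ by (3). So
$$\gamma^{-1}\ge2(n-1)\cdot\frac1{100}\cdot\frac{\sqrt{n-1/2}}{2\rho(4)}\cdot\frac{39}{40}\Big(\frac{n+2}4\Big)^{\varepsilon}\ge c\,n^{3/2+\varepsilon}$$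
for all $n\ge2$, since $n-1\ge\frac n2$ and $n-\frac12\ge\frac n2$. By (2), $t_{\rm mix}\ge(\gamma^{-1}-1)\log2$; for large $n$ we have $\gamma^{-1}\ge2$, hence $\gamma^{-1}-1\ge\frac12\gamma^{-1}$, and $t_{\rm mix}=\Omega(n^{3/2+\varepsilon})$. Since $n^\varepsilon/\log n\to\infty$, $t_{\rm mix}$ is not $O(n^{3/2}\log n)$: the conjecture is false. $\blacksquare$

## 9. A finer count of type-3 flips: proof of Theorem 2

In Section 7 the type-3 cost was $\frac{64q^2}{1-q}$, and this forced $q$ to be small. With scale factor $4096$ almost all lengths near an active diagonal exceed $2$, and then the typical type-3 cost is much smaller. We keep the construction, now with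
$$q=\tfrac14,\qquad N=4096\,m.$$
By (5), (3) and (6), $p_1\le\sqrt{(m-2)/(4096m-\frac52)}\le\frac1{64}$ and $u\le\sqrt{(m-\frac52)/(4096m-3)}\le\frac1{64}$.

**Lemma 10.** For a flip of type 3 with donor $e_1$ and receiver $e_2$:

(c) $|I\triangle I'|\le2$;

(d) if $e\in I\setminus I'$ and $\ell_{e_1}\ge3$, then $e=e_2$ and $I\triangle I'=\{e_2\}$.

*Proof.* By Lemma 7, an element of $I\setminus I'$ other than $e_2$ lies in $\mathcal N(e_1)$, has length 1 before and after, and requires $\ell_{e_1}=2$. Applying this to the reversed flip, with donor $e_2$: an element of $I'\setminus I$ other than $e_1$ lies in $\mathcal N(e_2)$, has length 1 before and after, and requires $\ell'_{e_2}=2$, that is, $\ell_{e_2}=1$; also $|I'\setminus I|\le2$.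

(c) If one of $I\setminus I'$, $I'\setminus I$ is empty, Lemma 7(a) and its reversal give the claim. Let both be nonempty.

Suppose first that $e_2\in I$. Then all of $\mathcal N(e_2)$ has length at least $2$ before the flip, so no element of $I'\setminus I$ other than $e_1$ can exist, and $I'\setminus I=\{e_1\}$. So $e_1\in I'$, hence all of $\mathcal N(e_1)$ has length at least $2$ after the flip, and no element of $I\setminus I'$ other than $e_2$ can exist. Thus $I\setminus I'=\{e_2\}$, and $|I\triangle I'|=2$. If $e_1\in I'$, the same argument applies to the reversed flip.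

Otherwise $e_2\notin I$ and $e_1\notin I'$. Then all elements of the two differences are of the kind described above, so $\ell_{e_1}=2$ and $\ell_{e_2}=1$. The third side $e_3$ of $\Delta$ is not in $I$, since its neighbor $e_2$ has length 1 before, and not in $I'$, since its neighbor $e_1$ has length 1 after. So $I\setminus I'$ lies among the at most two edges at the other end of $e_1$. These are mutually adjacent, so $|I\setminus I'|\le1$. In the same way, $|I'\setminus I|\le1$, with $e_2$ in place of $e_1$.

(d) Elements of $I\setminus I'$ other than $e_2$ require $\ell_{e_1}=2$, so $I\setminus I'=\{e_2\}$. Suppose there were $e'\in I'\setminus I$. Both $e_1$ and $e_2$ have length at least $2$ after the flip, so $e'\ne e_1,e_2$, and $e'$ has length 1 before and after. It becomes active, so it is adjacent to an edge whose length went from 1 to a value at least 2, and this edge can only be $e_2$. So $e'\in\mathcal N(e_2)$ has length 1 before the flip, which contradicts $e_2\in I$. $\square$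

**Step 1. Type-3 cost as a weighted sum over active diagonals.** The aim is to replace the constant $8$ of Lemma 7(b) by weights that reflect the actual change of $I$. Go from $I$ to $I\cap I'$ and then to $I'$ by single elements. By (9), $\delta_d$ is a signed sum of $|I\triangle I'|$ terms $q\,\mathbb E_{K\subset J_e}\nabla_ef(\tau^K)$, one for each $e\in I\triangle I'$. By Cauchy–Schwarz and Jensen,
$$\delta_d^2\le q^2\,|I\triangle I'|\sum_{e\in I\triangle I'}\mathbb E_{K\subset J_e}(\nabla_ef(\tau^K))^2 .$$
For $e\in I\setminus I'$, as in Step 3 of Section 7, $\mathbb E_{K\subset J_e}(\nabla_ef(\tau^K))^2\le\kappa D_e$, where $\kappa=1$ if $I\setminus I'=\{e\}$ (then $J_e=I\setminus e$) and $\kappa=\frac1{1-q}=\frac43$ otherwise. For $e\in I'\setminus I$ the same holds with $I$ and $I'$ interchanged, and by reversal the resulting total contribution of $I'\setminus I$ equals that of $I\setminus I'$. So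
$$\mathbb E\sum_{d\text{ type }3}\delta_d^2\le2q^2\,\mathbb E\sum_{d\text{ type }3}\ \sum_{e\in I\setminus I'}|I\triangle I'|\,\kappa\,D_e . \tag{11}$$

**Step 2. The weight of one active diagonal.** We bound, given $(\tau,\ell)$ and $e\in I$, the expected sum of $|I\triangle I'|\,\kappa$ over the $d$ of type 3 with $e\in I\setminus I'$. By Lemma 7 the donor $e_1$ is in $\mathcal N(e)$; fix it. Since $e$ is active, $\ell_{e_1}\ge2$.

If $\ell_{e_1}\ge3$, then by Lemma 10(d) $e=e_2$ is the receiver, so the only possible $d$ is the extremal edge of the path of $e_1$ at the triangle that $e_1$ shares with $e$ (two distinct edges share at most one triangle). It moves the nearest pendant to $e$ only if this pendant lies on the side facing $e$. Given $(\tau,\ell)$, this has probability $\frac12$ by Section 3. In this case $|I\triangle I'|\,\kappa=1$. If $\ell_{e_1}=2$, there are at most two such $d$, each with $|I\triangle I'|\,\kappa\le2\cdot\frac43=\frac83$.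

So the expected total weight of $e$ given $(\tau,\ell)$ is at most
$$H_e=\sum_{e_1\in \mathcal N(e)}\Big(\tfrac12\mathbf 1_{\ell_{e_1}\ge3}+\tfrac{16}3\mathbf 1_{\ell_{e_1}=2}\Big)=2+\tfrac{29}6\,\#\{e_1\in \mathcal N(e):\ell_{e_1}=2\}.$$

**Step 3. Removing the average over $K$.** We return from $D_e$ to $(\nabla_ef(\tau))^2$. The quantity $D_e$ depends only on $(\tau,\ell)$, so conditioning on $(\tau,\ell)$ in (11) is legitimate. For $e\in I$, Lemma 6 says that $\mathcal N(e)$ is preserved by $M$, and so is $H_e$. Thus $\sum_{e\in I}H_eD_e=Mh$ with $h(\tau,\ell)=\sum_{e\in I}H_e(\nabla_ef(\tau))^2$, and invariance gives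
$$\mathbb E\sum_{d\text{ type }3}\delta_d^2\le2q^2\,\mathbb E\sum_{e\in I}H_e(\nabla_ef(\tau))^2 .$$

**Step 4. Neighbors of length exactly 2 are rare.** We bound $\mathbb E[\mathbf 1_{e\in I}H_e\mid\tau]$. An edge of length 2 has generating function $2c=1-\sqrt{1-4x}$, so the event $\ell_e=1$, $\ell_{e_1}=2$ is counted by
$$[x^{N-m}]\,2c\,(1-4x)^{-(m-5/2)}=[x^{N-m}]\big((1-4x)^{-(m-5/2)}-(1-4x)^{-(m-3)}\big)\le[x^{N-m}](1-4x)^{-(m-5/2)},$$
since $(1-4x)^{-(m-3)}$ has nonnegative coefficients. The right side counts the event $\ell_e=\ell_{e_1}=1$. Hence $P(\ell_e=1,\ell_{e_1}=2\mid\tau)\le P(\ell_e=\ell_{e_1}=1\mid\tau)=u\,p_1$. With four neighbors,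
$$\mathbb E[\mathbf 1_{e\in I}H_e\mid\tau]\le2p_2+\tfrac{29}6\cdot4\,u\,p_1=2p_2+\tfrac{58}3\,u\,p_1 ,$$
and since $2q^2=\frac18$,
$$\mathbb E\sum_{d\text{ type }3}\delta_d^2\le\tfrac18\Big[2p_2+\tfrac{58}3\,u\,p_1\Big]\cdot2\mathcal E_m(f).$$

**Step 5. Total energy.** Now we add type 4. By Steps 1, 2 and 4 of Section 7 with $(1-2q)^2=\frac14$, the type-4 part is at most $[(p_1-p_2)+\frac14p_2]\cdot2\mathcal E_m(f)$. Adding, and using (8),
$$\mathcal E_N(Rf)\le\Big[p_1-\tfrac12p_2+\tfrac{29}{12}\,u\,p_1\Big]\mathcal E_m(f)\le p_1\Big[\tfrac12+\tfrac{53}{12}\,u\Big]\mathcal E_m(f)\le0.57\,p_1\,\mathcal E_m(f), \tag{12}$$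
because $\frac12+2u+\frac{29}{12}u=\frac12+\frac{53}{12}u\le\frac12+\frac{53}{768}<0.5691$.

**Step 6. Conclusion.** We repeat Section 8 with the new constants. Let $m_k=4\cdot4096^k$, $f_0=g$, $f_k=Rf_{k-1}$ with $q=\frac14$, $k=\lfloor\log_{4096}(N/4)\rfloor$, where now $N\ge4$ is arbitrary, and $F=Q_{m_k\to N}f_k$. By (12), (5) and $p_1\le\frac1{64}$,
$$\rho(m_k)\,\mathcal E_{m_k}(f_k)\le0.57^k\cdot2\rho(4),\qquad\mathcal E_{m_k}(f_k)\le2\cdot64^{-k}.$$
By Proposition 8(ii), $\|f_j-Q_{m_{j-1}\to m_j}f_{j-1}\|_2^2\le\frac14\cdot\frac1{64}\,\mathcal E_{m_{j-1}}(f_{j-1})=\frac1{256}\,\mathcal E_{m_{j-1}}(f_{j-1})$. The telescoping sum of Section 8 gives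
$$\|F-G_N\|_2\le\sum_{j\ge0}\Big(\frac{2\cdot64^{-j}}{256}\Big)^{1/2}=\sqrt{\frac2{256}}\cdot\frac87<0.102,$$
so $\mathrm{Var}(F)^{1/2}>0.239-0.102=0.137$ and $\mathrm{Var}(F)>\frac1{100}$. As before $\mathcal E_N(F)\le2\rho(4)\,0.57^k/\rho(N)$, and
$$0.57^k\le\frac1{0.57}\Big(\frac N4\Big)^{-\varepsilon'},\qquad\varepsilon'=\log_{4096}\frac1{0.57}>0.0675>\frac1{15}.$$
Then (1) and $\rho(N)\ge\sqrt{n-1/2}$ give
$$\gamma^{-1}\ge2(n-1)\cdot\frac1{100}\cdot\frac{\sqrt{n-1/2}}{2\rho(4)}\cdot0.57\Big(\frac{n+2}4\Big)^{\varepsilon'}\ge c\,n^{3/2+\varepsilon'}\ge c\,n^{3/2+1/15}$$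
for all $n\ge2$, and $t_{\rm mix}\ge(\gamma^{-1}-1)\log2$ gives $t_{\rm mix}=\Omega(n^{3/2+1/15})$. $\blacksquare$
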